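# A linear lower bound for the interval inclusion number, and the constant $1/8$

## A three-level poset built from a family of sets

Let $M$ be a finite set with $m$ elements and let $X_1,\dots,X_k$ be distinct subsets of $M$. Build a poset $P$ on $2k+m$ points: bottom points $x_1,\dots,x_k$, top points $y_1,\dots,y_k$, and the elements $z\in M$ in the middle. The strict relations are
$$x_i<z\iff z\in X_i,\qquad z<y_i\iff z\notin X_i,\qquad x_i<y_j\iff i\neq j. \tag{1}$$

This is a strict partial order. The only chains $a<b<c$ whose transitivity must be checked are $x_i<z<y_j$. In such a chain $z\in X_i$ and $z\notin X_j$, so $i\ne j$, and then $x_i<y_j$ is one of the relations.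

For example, take $M=\{a,b\}$, $X_1=\{a\}$, $X_2=\{b\}$, $X_3=\{a,b\}$. Then $x_1<a$, $x_2<b$, $x_3<a$ and $x_3<b$. Above $M$ we have $b<y_1$ and $a<y_2$, and nothing in $M$ lies below $y_3$. Finally $x_i<y_j$ for $i\neq j$.

The feature to notice is that $x_i\not\le y_i$, although every $z\in M$ is tied to this pair: either $z$ is above $x_i$ (when $z\in X_i$), or $z$ is below $y_i$ (when $z\notin X_i$).

Here is what this is for. Suppose that we represent each element $v$ of $P$ by a subset $F(v)$ of the real line so that order becomes inclusion. Since $x_i\not\le y_i$, there is a point $p_i\in F(x_i)\setminus F(y_i)$. For every $z\in X_i$ we get $p_i\in F(x_i)\subseteq F(z)$. For every $z\in M\setminus X_i$ we get $F(z)\subseteq F(y_i)$, so $p_i\notin F(z)$. So the single point $p_i$ "reads" the whole set $X_i$: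
$$\{z\in M:\ p_i\in F(z)\}=X_i. \tag{2}$$
If the $X_i$ are very different from each other, then walking along the line from one $p_i$ to the next must change membership in many of the sets $F(z)$. Sets that change often have many pieces. This gives posets that need many intervals per element.

## The interval inclusion number and two theorems

Posets are finite and reflexive; $x<y$ means $x\le y$ and $x\neq y$. We write ${\uparrow}x=\{u:u\ge x\}$ and ${\downarrow}x=\{u:u\le x\}$. An up-set contains, with each element, everything above it; a down-set is defined dually. The height of a poset is the number of elements of its longest chain.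

**Definition.** Following Madej and West, the interval inclusion number $i(P)$ of a finite poset $P=(X,\le)$ is the least positive integer $t$ for which there is a function $F$ assigning to each $x\in X$ a nonempty set $F(x)\subseteq\mathbb R$ such that each $F(x)$ is the union of at most $t$ pairwise disjoint closed intervals, and for all $x,y\in X$ we have $x\le y$ if and only if $F(x)\subseteq F(y)$.

Such a $t$ exists and is at most $n=|X|$: number the elements $u_1,\dots,u_n$ and let $F(x)$ be the union of the intervals $[i,i+\frac12]$ over all $i$ with $u_i\le x$. If $x\le y$ then $F(x)\subseteq F(y)$. If $x=u_i\not\le y$, then $i\in F(x)\setminus F(y)$.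

If $Q$ is an induced subposet of $P$, then $i(Q)\le i(P)$, since we may restrict $F$. In particular, adding isolated points does not lower $i$. Whether degenerate intervals $[a,a]$ are allowed will not matter: the lower bound below permits them, and the upper bound does not use them.

Madej and West showed that "almost all" posets on $n$ points have interval number $o(n)$. The paper "New Perspectives on Interval Orders and Interval Graphs" records as an open question whether there is a positive real $c$ such that for all $n\ge1$ some poset on $n$ points has interval inclusion number exceeding $cn$. We shall prove that the answer is yes, and find the asymptotic constant. Let $f(n)=\max\{i(P):|P|=n\}$.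

**Theorem 1.** For every $n\ge 1$ there is a poset on $n$ points, of height at most $3$, with $i(P)>n/100$.

**Theorem 2.** As $n\to\infty$,
$$\frac n8-O\big(n^{2/3}(\log n)^{1/3}\big)\ \le\ f(n)\ \le\ \frac n8+O\!\left(\frac{n}{(\log n)^{1/6}}\right).$$
In particular $f(n)/n\to 1/8$.

So for each $c<1/8$ all sufficiently large $n$ admit an $n$-point poset with $i(P)>cn$, and for each $c>1/8$ this fails for all large $n$. The borderline $c=1/8$, that is, the sign of $f(n)-n/8$, is not determined here.

Two textbook inequalities are used. Hoeffding's inequality (*J. Amer. Statist. Assoc.* 58, 1963): if $S$ is a sum of $m$ independent random variables with values in $[0,1]$, then $\Pr[S\le \mathbb ES-s]\le e^{-2s^2/m}$ for $s>0$. McDiarmid's bounded differences inequality (*Surveys in Combinatorics* 1989): if $g$ is a function of independent random variables $T_1,\dots,T_r$, and altering the $j$-th variable alone changes $g$ by at most $b_j$, then $\Pr[g\ge\mathbb Eg+s]\le \exp(-2s^2/\sum_j b_j^2)$ for $s>0$.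

## Chains, antichains, standard examples

A chain $u_1<\dots<u_n$ has $i=1$: take $F(u_j)=[0,j]$. An antichain has $i=1$: take disjoint intervals.

Next consider the standard example $S_k$: elements $a_1,\dots,a_k,b_1,\dots,b_k$ with $a_i<b_j$ iff $i\ne j$ and no other strict relations. It is (1) with $M=\emptyset$, apart from the requirement that the $X_i$ be distinct. We claim that $i(S_k)=2$ for all $k\ge3$.

For the lower bound it is enough to treat $S_3$. Suppose that each $F(v)$ is one interval. Pick $p_i\in F(a_i)\setminus F(b_i)$. For $i\neq j$ we have $p_i\in F(a_i)\subseteq F(b_j)$ while $p_j\notin F(b_j)$, so the points are distinct. Relabel so that $p_1<p_2<p_3$. The interval $F(b_2)$ contains $p_1$ and $p_3$, hence $p_2$, a contradiction. For the upper bound put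
$$F(a_i)=[i-\tfrac14,i+\tfrac14],\qquad F(b_j)=[0,j-\tfrac12]\cup[j+\tfrac12,k+1].$$
Then $F(a_i)\subseteq F(b_j)$ iff $i\ne j$. The sets $F(a_i)$ are disjoint. For $j\neq l$ the point $l$ lies in $F(b_j)$ but not in $F(b_l)$. No $F(b_j)$ lies in an $F(a_i)$, because $F(b_j)$ contains $0$ or $k+1$, in fact both.

So the pattern $x_i\not\le y_i$ does force $k$ distinct points on the line, but by itself it is cheap: along the sequence of the $p_i$, each $F(b_j)$ is interrupted only once. What forces many pieces is the middle level, which has to react to all the points.

## Incidence posets are cheap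

If the middle level does the work, can we drop the $y_i$? A sensible first try is the height-two poset with elements $x_1,\dots,x_k$ and $M=\{z_1,\dots,z_m\}$, where $x_i<z$ iff $z\in X_i$. Each $x_i$ encodes $X_i$, and one may hope for the same reading effect. It fails. Put
$$F(x_i)=[i,i+\tfrac12]\cup\bigcup_{l:\,z_l\notin X_i}[k+2l,\,k+2l+\tfrac12],\qquad F(z_l)=[1,k+1]\cup\bigcup_{j\ne l}[k+2j,\,k+2j+\tfrac12].$$
Then $F(x_i)\subseteq F(z_l)$ iff the piece at $k+2l$ is absent from $F(x_i)$, that is, iff $z_l\in X_i$. For $i\ne j$ the point $i$ lies in $F(x_i)$ but not in $F(x_j)$. For $l\neq l'$ the point $k+2l'$ lies in $F(z_l)$ but not in $F(z_{l'})$. Finally $F(z_l)\supseteq[1,k+1]$ is not inside any $F(x_i)$. Each set has at most $m+1$ pieces, so $i\le m+1$. This is of order $\log k$ when $m$ is of order $\log k$, which is the regime that we want.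

The exact point of failure: for each $z\notin X_i$ some point of $F(x_i)$ avoids $F(z)$, but different $z$ may use different points of $F(x_i)$. The element $y_i$ of (1) repairs this. It forces one common point $p_i$ to avoid all $F(z)$ with $z\notin X_i$ at the same time.

## Counting changes along the points $p_i$

**Lemma 1.** Let $P$ be the poset (1), and suppose that $|X_i\triangle X_j|\ge\delta>0$ for all $i\ne j$. Then
$$i(P)\ \ge\ \frac{(k-1)\,\delta}{2m}.$$

**Step 1: choose the reading points.** This step puts the family $(X_i)$ on the line. Let $F$ be a representation with at most $t$ disjoint closed intervals in each set. Since $x_i\not\le y_i$, choose $p_i\in F(x_i)\setminus F(y_i)$. As shown at the start, (2) holds: if $z\in X_i$ then $F(x_i)\subseteq F(z)$ gives $p_i\in F(z)$; if $z\in M\setminus X_i$ then $F(z)\subseteq F(y_i)$ gives $p_i\notin F(z)$. The $X_i$ are distinct, so the $p_i$ are distinct. Sort them: $p_{\pi(1)}<\dots<p_{\pi(k)}$.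

**Step 2: count changes in two ways.** This step compares what the intervals allow with what the distances demand. Fix $z\in M$. Call a maximal block of consecutive points $p_{\pi(s)}$ lying in $F(z)$ an in-run. Between two in-runs there is a point outside $F(z)$, so they lie in different intervals of $F(z)$; hence there are at most $t$ in-runs. Each in-run has at most two ends at which membership changes, so membership in $F(z)$ changes at most $2t$ times along the sequence. On the other hand, by (2), between $p_{\pi(s)}$ and $p_{\pi(s+1)}$ the elements $z$ whose membership changes are exactly those of $X_{\pi(s)}\triangle X_{\pi(s+1)}$. Summing over $z\in M$,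
$$2tm\ \ge\ \sum_{s=1}^{k-1}|X_{\pi(s)}\triangle X_{\pi(s+1)}|\ \ge\ (k-1)\delta. \qquad\blacksquare$$

The order $\pi$ is not under our control, and that is why all pairwise distances should be large. Since $m$ enters only through the ratio $\delta/m$, the set $M$ may be tiny compared with $k$.

## Random subsets give $n/100$, and then nearly $n/8$

**Step 1: a family with all distances near $m/2$.** This makes $\delta/m$ close to $\frac12$ with $m$ of order $\log k$. Let $0<\varepsilon<\frac12$, $k\ge2$, and let $X_1,\dots,X_k$ be independent uniformly random subsets of $M$. For $i\ne j$ each element of $M$ lies in $X_i\triangle X_j$ with probability $\frac12$, independently, so $|X_i\triangle X_j|$ is binomial with parameters $m,\frac12$. By Hoeffding with $s=\varepsilon m$,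
$$\Pr\big[|X_i\triangle X_j|<(\tfrac12-\varepsilon)m\big]\le e^{-2\varepsilon^2m}.$$
If $m\ge\varepsilon^{-2}\ln k$, this is at most $k^{-2}$. Since $\binom k2k^{-2}<1$, some choice has all distances at least $(\frac12-\varepsilon)m>0$. Lemma 1 then yields
$$i(P)\ \ge\ (k-1)\Big(\frac14-\frac\varepsilon2\Big),\qquad |P|=2k+m. \tag{3}$$

**Step 2: proof of Theorem 1.** Here we choose the parameters for every $n$. If $n<100$, an antichain works, since $i\ge1>n/100$. Let $n\ge100$ and put $\varepsilon=\frac14$, $k=\lfloor n/10\rfloor\ge10$, $m=\lceil16\ln k\rceil$. Then
$$2k+m\ \le\ \frac n5+16\ln\frac n{10}+1\ \le\ n .$$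
The last inequality says $0.8n\ge16\ln(n/10)+1$. At $n=100$ the left side is $80$ and the right side is less than $38$; for $n\ge100$ the left side has derivative $0.8$ and the right side has derivative $16/n\le0.16$. Add isolated points to reach $n$ points; the height stays at most $3$. By (3) and monotonicity $i\ge(k-1)/8$. Since
$$k>\frac n{10}-1\ge1+0.08\,n\qquad(n\ge100),$$
we get $(k-1)/8>n/100$. $\blacksquare$

**Step 3: the lower bound of Theorem 2.** Now we let $\varepsilon\to0$, balancing the loss $\varepsilon n$ against the cost $m\approx\varepsilon^{-2}\ln n$. For large $n$ take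
$$\varepsilon=\Big(\frac{\ln n}n\Big)^{1/3},\qquad m=\lceil\varepsilon^{-2}\ln n\rceil\le n^{2/3}(\ln n)^{1/3}+1,\qquad k=\Big\lfloor\frac{n-m}2\Big\rfloor,$$
and pad with isolated points. As $k\le n$, the condition $m\ge\varepsilon^{-2}\ln k$ holds. Since $k-1\ge\frac n2-\frac m2-2$ and $\varepsilon n=n^{2/3}(\ln n)^{1/3}$, (3) gives
$$f(n)\ \ge\ \Big(\frac n2-\frac m2-2\Big)\Big(\frac14-\frac\varepsilon2\Big)=\frac n8-O\big(n^{2/3}(\log n)^{1/3}\big).\qquad\blacksquare$$

## Schemes: representations as sequences of up-sets

We turn to the upper bound. If $F$ is a representation and $p\in\mathbb R$, then $\{z:p\in F(z)\}$ is an up-set, and for each pair $x\not\le y$ some $p$ gives an up-set that contains $x$ and not $y$. So a representation is a moving up-set. We now go in the other direction. From here on $P=(X,\le)$ is a poset with $|X|=N$.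

**Definition.** A scheme is a finite sequence $\mathcal U=(U_1,\dots,U_s)$ of up-sets of $P$. It serves the pair $(x,y)$ if some $U_i$ has $x\in U_i$ and $y\notin U_i$. For $z\in X$ let $c_z(\mathcal U)$ be the number of $i<s$ such that $z$ lies in exactly one of $U_i,U_{i+1}$.

For example, for the antichain on $u_1,\dots,u_N$ with $N\ge2$, the scheme $(\{u_1\},\dots,\{u_N\})$ serves every pair of distinct elements, and $c_z\le2$ for all $z$. When two schemes are concatenated, the values $c_z$ add, plus at most $1$ for the junction.

**Lemma 2.** If a scheme $\mathcal U$ serves every pair $(x,y)$ with $x\not\le y$, and $c_z(\mathcal U)\le c$ for all $z$, then $i(P)\le(c+3)/2$.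

**Proof.** Append the up-set $X$ at the end. Now each $z$ has at most $c+1$ changes, and $I(z)=\{i:z\in U_i\}$ is nonempty. For each maximal run $\{i,i+1,\dots,j\}$ of consecutive integers in $I(z)$ take the interval $[i,j+\frac12]$, and let $F(z)$ be the union of these. The next run after $j$ starts at $j+2$ or later, so the intervals are disjoint. Let $r$ be their number. Each run has two ends, and each end is a change unless it is the first or the last index of the scheme; so $2r\le(c+1)+2$, that is, $r\le(c+3)/2$.

An index $i$ lies in $F(z)$ iff $i\in I(z)$, so $F(x)\subseteq F(y)$ implies $I(x)\subseteq I(y)$. Conversely, if $I(x)\subseteq I(y)$, then every maximal run $\{i,\dots,j\}$ of $I(x)$ lies in a maximal run $\{i',\dots,j'\}$ of $I(y)$, and $[i,j+\frac12]\subseteq[i',j'+\frac12]$. Hence $F(x)\subseteq F(y)\iff I(x)\subseteq I(y)$. If $x\le y$, then $I(x)\subseteq I(y)$ because the $U_i$ are up-sets. If $x\not\le y$, then $(x,y)$ is served, so $I(x)\not\subseteq I(y)$. $\blacksquare$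

To prove the upper bound of Theorem 2 it is therefore enough to find a scheme that serves all pairs $x\not\le y$ with $c_z\le N/4+O(N/(\log N)^{1/6})$ for all $z$.

## Random orders inside blocks

The obvious scheme is $({\uparrow}u_1,\dots,{\uparrow}u_N)$ for some ordering of $X$: if $x\not\le y$, then ${\uparrow}x$ serves $(x,y)$. Since $z\in{\uparrow}u_i\iff u_i\in{\downarrow}z$, the number $c_z$ counts the changes of membership in ${\downarrow}z$ along the ordering. In an arbitrary ordering this is at most $N-1$. What does a random ordering give? We need a version with blocks. Put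
$$s_N=\sqrt{2N\ln(2N)} .$$

**Lemma 3.** Let $Y$ be a set with $|Y|\le N$, let $V_1,\dots,V_K$ partition $Y$ into nonempty parts, and let $\mathcal D$ be a family of at most $N$ subsets of $Y$. There is an ordering of $Y$ in which each $V_a$ is consecutive and such that, for every $D\in\mathcal D$, the number of changes of membership in $D$ along the ordering is at most
$$\sum_a\frac{2\,|V_a\cap D|\,|V_a\setminus D|}{|V_a|}+K+s_N. \tag{4}$$

**Proof.** If $Y=\emptyset$ there is nothing to prove. Give the elements of $Y$ independent uniform labels in $[0,1]$. Order the blocks as $V_1,\dots,V_K$ and sort within each block by label, with ties broken by a fixed order. Let $g_D$ be the number of changes for $D$.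

*Expectation.* In a block of size $v\geq 2$ with $\kappa$ elements in $D$, two adjacent positions hold a uniformly random ordered pair of distinct elements, so they form a change with probability $\frac{2\kappa(v-\kappa)}{v(v-1)}$. There are $v-1$ adjacent positions, so the expected number of changes inside the block is $2\kappa(v-\kappa)/v$. For $v=1$ both the number and this expression are $0$. Between blocks there are at most $K-1$ changes. So $\mathbb Eg_D$ is less than the sum in (4) plus $K$.

*Concentration.* Altering one label moves one entry of the $0/1$-sequence that records membership in $D$. Deleting an entry $b$ between $a$ and $c$ lowers the number of changes by $[a\ne b]+[b\ne c]-[a\neq c]\in\{0,2\}$; deleting an end entry lowers it by $0$ or $1$. Reinserting raises it by $0$, $1$ or $2$ for the same reason. So $g_D$ changes by at most $2$. McDiarmid's inequality with all $b_j=2$ gives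
$$\Pr[g_D\ge\mathbb Eg_D+s_N]\le\exp\Big(-\frac{2s_N^2}{4N}\Big)=\frac1{2N}.$$
A union bound over the at most $N$ sets of $\mathcal D$ leaves probability at least $\frac12$ that $g_D<\mathbb Eg_D+s_N$ for all $D\in\mathcal D$. $\blacksquare$

When $K=1$, the bound (4) is at most $|Y|/2+1+s_N$, because $2\kappa(v-\kappa)/v\le v/2$. With $Y=X$ and $\mathcal D=\{{\downarrow}z:z\in X\}$ this gives $c_z\le N/2+1+s_N$, and Lemma 2 yields $i(P)\le N/4+2+s_N/2$.

So one random order gives $N/4$, twice the lower bound. It stops there because of elements $z$ with $|{\downarrow}z|$ near $N/2$: for them the expected number of changes $2|{\downarrow}z|(N-|{\downarrow}z|)/N$ is near $N/2$.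

Blocks can help. Take the poset (1) with blocks $\{x_1,\dots,x_k\}$, $\{y_1,\dots,y_k\}$, $M$. For $z\in M$, the set ${\downarrow}z$ may split the $x$-block in half, contributing at most $k/2$ to (4); it misses the $y$-block and meets $M$ only in $z$, which contributes at most $2$. For $y_j$, the set ${\downarrow}y_j$ contains all but one of the $x_i$ and only one of the $y_i$, contributing at most $2$ for each of these blocks, and $M$ contributes at most $m/2$. For $x_i$ the total is at most $2$. If $m=o(N)$, then $c_z\le k/2+o(N)\le N/4+o(N)$, and $i(P)\le N/8+o(N)$. The gain comes from blocks that each down-set contains almost entirely or misses almost entirely. For a general $P$ we need a partition that makes such a gain visible.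

## A partition in which mixed parts carry few relations

For $A,B,W\subseteq X$ let $e(A,B)=\#\{(x,y)\in A\times B:x<y\}$ and $e(W)=e(W,W)$. Given a partition and a down-set $D$, call a part $V$ mixed for $D$ if $\eta|V|\le|V\cap D|\le(1-\eta)|V|$. By (4), the parts that are not mixed for ${\downarrow}z$ cost little in $c_z$. We cannot hope that there are few mixed parts: in an antichain every subset is a down-set. But if two parts $A,B$ are both mixed for $D$, then there is no relation at all from $A\setminus D$ to $B\cap D$. Such a hole in a pair with many relations is an irregularity, and a refinement of the partition can exploit it.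

**Lemma 4.** Let $0<\eta<\frac12$ and $\gamma>0$. There is a partition of $X$ into $K\le2^{1/(\eta\gamma)^2}$ nonempty parts such that, for every down-set $D$, the union $W_D$ of all parts $V$ with $\eta|V|\le|V\cap D|\le(1-\eta)|V|$ satisfies $e(W_D)\le\gamma N^2$.

For instance, let $X$ be a chain. The partition with one part fails for small $\gamma$: an initial half $D$ makes $X$ mixed, and $e(X)=N(N-1)/2$. Cut the chain instead into $K$ consecutive blocks of size at most $\lceil N/K\rceil$. Every down-set is an initial segment, so at most one block is mixed, and $e(W_D)\le\frac12\lceil N/K\rceil^2$.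

**Step 1: an energy that refinement does not lower.** This sets up the quantity that will stop the refinement process. For a partition $\mathcal V=\{V_a\}$ let
$$d_{ab}=\frac{e(V_a,V_b)}{|V_a||V_b|},\qquad q(\mathcal V)=\frac1{N^2}\sum_{a,b}|V_a||V_b|\,d_{ab}^2,$$
the sum being over all ordered pairs, including $a=b$. As $0\le d_{ab}\le1$ and $\sum_{a,b}|V_a||V_b|=N^2$, we have $0\le q\le1$. Suppose that $A=V_a$ and $B=V_b$ are split into nonempty pieces $A_i$ and $B_j$; write $d=d_{ab}$ and let $d_{ij}$ be the density of $(A_i,B_j)$. Then $\sum_{i,j}|A_i||B_j|d_{ij}=e(A,B)=|A||B|d$, and expanding the square gives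
$$\sum_{i,j}|A_i||B_j|d_{ij}^2-|A||B|d^2=\sum_{i,j}|A_i||B_j|(d_{ij}-d)^2\ \ge\ 0. \tag{5}$$

**Step 2: a bad down-set raises the energy.** Here the hole is used. Start with $\mathcal V=\{X\}$. While some down-set $D$ has $e(W_D)>\gamma N^2$, split every part $V$ into $V\cap D$ and $V\setminus D$, dropping empty sets. By (5) no pair loses energy. Let $A,B$ be parts contained in $W_D$, possibly $A=B$. The pair $(A\setminus D,B\cap D)$ has density $0$: if $x<y$ and $y\in D$, then $x\in D$. Since $A$ and $B$ are mixed, $|A\setminus D||B\cap D|\ge\eta^2|A||B|$. So the single term of (5) for this pair gives a gain of at least $\eta^2|A||B|d^2$. Hence the gain in $q$ is at least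
$$\frac{\eta^2}{N^2}\sum_{V_a,V_b\subseteq W_D}|V_a||V_b|\,d_{ab}^2\ \ge\ \frac{\eta^2}{N^2}\cdot\frac{e(W_D)^2}{|W_D|^2}\ >\ \eta^2\gamma^2 .$$
The first inequality is Cauchy–Schwarz with weights $|V_a||V_b|$, whose sum is $|W_D|^2$, together with $\sum|V_a||V_b|d_{ab}=e(W_D)$. The second uses $e(W_D)>\gamma N^2$ and $|W_D|\le N$.

**Step 3: stop and count.** This bounds $K$. Since $q\le1$, there are at most $1/(\eta\gamma)^2$ rounds. Each round at most doubles the number of parts, and we started with one part. When the process stops, the partition has the required property. $\blacksquare$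

## Choice of parameters, and the case of small mixed unions

Let $N$ be large and put
$$\eta=\Big(\frac2{\log_2N}\Big)^{1/6}<\frac12,\qquad\gamma=\eta^2 .$$
Then $1/(\eta\gamma)^2=\eta^{-6}=\frac12\log_2N$, so Lemma 4 gives a partition with $K\le\sqrt N$ parts. Also $\sqrt\gamma\,N=\eta N\ge1$. Fix this partition. The proof splits according to whether the mixed parts ever fill more than half of $X$.

**Case 1: $|W_{{\downarrow}z}|\le N/2$ for all $z\in X$.** The aim is to show that the scheme of principal up-sets, ordered within blocks, is already good enough. Apply Lemma 3 with $Y=X$, the fixed partition, and $\mathcal D=\{{\downarrow}z:z\in X\}$. Let $u_1,\dots,u_N$ be the ordering, and take the scheme $({\uparrow}u_1,\dots,{\uparrow}u_N)$. It serves every pair $x\not\le y$. Put $p_a=|V_a\cap{\downarrow}z|/|V_a|$. Always $2p(1-p)\le\frac12$, and $2p(1-p)\le2\eta$ if $p<\eta$ or $p>1-\eta$. So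
$$c_z\ \le\ \sum_a2|V_a|p_a(1-p_a)+K+s_N\ \le\ \tfrac12|W_{{\downarrow}z}|+2\eta N+K+s_N\ \le\ \tfrac N4+2\eta N+\sqrt N+s_N. \tag{6}$$

## More than half of the poset is nearly an antichain

**Case 2: some $W_0=W_{{\downarrow}z_0}$ has $|W_0|>N/2$.** Now Case 1 gives nothing better than about $|W_0|/2$. But Lemma 4 says $e(W_0)\le\gamma N^2$, so $W_0$ has very few relations. In an antichain, serving the pairs $(w,y)$ inside it costs each element at most two changes, as we saw. The plan is to pay half a change per element only for elements outside $W_0$, which are fewer than $N/2$, and almost nothing for $W_0$.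

The naive attempt is to run through $({\uparrow}w)_{w\in W_0}$ in some order. An element $z$ that lies above about half of $W_0$ may then change up to order $|W_0|$ times. The remedy is to put all elements that lie above many elements of $W_0$ into every one of these up-sets, so that they never change. The pairs $(w,y)$ with $y$ such an element are then no longer served, and a different scheme, indexed by $y$, must serve them.

**Step 1: clean up $W_0$.** We pass from few relations in total to few relations at each element. Let $W$ be the set of $w\in W_0$ with at most $\sqrt\gamma N$ elements of $W_0$ strictly below $w$. Each discarded element accounts for more than $\sqrt\gamma N$ pairs of $e(W_0)\le\gamma N^2$, so at most $\sqrt\gamma N$ elements are discarded, and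
$$|W|\ \ge\ \tfrac N2-\sqrt\gamma N. \tag{7}$$

**Step 2: isolate the elements above much of $W$.** This defines the set that is to be held constant. For $v\in X$ let $\mathrm{dn}(v)=|W\cap{\downarrow}v|$, put $\theta=2\sqrt\gamma$, and let
$$H=\{v\in X:\mathrm{dn}(v)>\theta N\}.$$
If $v\le v'$ then $\mathrm{dn}(v)\le\mathrm{dn}(v')$, so $H$ is an up-set. For $w\in W$ we have $\mathrm{dn}(w)\le\sqrt\gamma N+1\le2\sqrt\gamma N=\theta N$, where the $1$ counts $w$ itself and we used $\sqrt\gamma N\ge1$. So $W\cap H=\emptyset$. Let $R=X\setminus(H\cup W)$. Then $X$ is the disjoint union of $H,R,W$, and by (7)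
$$|H|+|R|=N-|W|\le\tfrac N2+\sqrt\gamma N. \tag{8}$$

**Step 3: four schemes.** Each takes care of one kind of pair. Order $H$ by Lemma 3 with $K=1$ and the family $\{H\cap{\uparrow}z:z\in X\}$, and order $R$ by Lemma 3 with $K=1$ and the family $\{R\cap{\downarrow}z:z\in X\}$. (If $H$ or $R$ is empty, the corresponding scheme is empty and is left out.)

1. $(X\setminus{\downarrow}h)_{h\in H}$. These are up-sets. If $y\in H$ and $x\not\le y$, then $X\setminus{\downarrow}y$ contains $x$ and not $y$; so all pairs $x\not\le y$ with $y\in H$ are served. Since $z\notin X\setminus{\downarrow}h\iff h\in{\uparrow}z$, the number $c_z$ counts changes of membership in $H\cap{\uparrow}z$, and $c_z\le\frac{|H|}2+1+s_N$.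
2. The one-term scheme $(H)$. It serves all pairs with $x\in H$, $y\notin H$, and $c_z=0$.
3. $(H\cup{\uparrow}r)_{r\in R}$. These are unions of two up-sets, hence up-sets. If $y\notin H$ and $r\not\le y$, then $H\cup{\uparrow}r$ contains $r$ and not $y$; so all pairs $(r,y)$ with $r\in R$, $y\notin H$, $r\not\le y$ are served. For $z\in H$ we have $c_z=0$, as $z$ is in every term. For $z\notin H$ we have $z\in H\cup{\uparrow}r\iff r\in{\downarrow}z$, so $c_z\le\frac{|R|}2+1+s_N$.
4. $(H\cup{\uparrow}w)_{w\in W}$, in any order. As in the previous scheme, all pairs $(w,y)$ with $w\in W$, $y\notin H$, $w\not\le y$ are served, and $c_z=0$ for $z\in H$. An element $z\notin H$ belongs to exactly $\mathrm{dn}(z)\le\theta N$ of these sets, and each of them accounts for at most two changes, so $c_z\le2\theta N$.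

**Step 4: every pair is served.** We check that nothing has been forgotten. Let $x\not\le y$. If $y\in H$, use scheme 1. If $y\notin H$, then scheme 2 works for $x\in H$, scheme 3 for $x\in R$, and scheme 4 for $x\in W$. These are all the possibilities for $x$.

**Step 5: add up.** Concatenate the four schemes; there are at most three junctions. For every $z$, by (8),
$$c_z\ \le\ \tfrac12(|H|+|R|)+2(1+s_N)+2\theta N+3\ \le\ \tfrac N4+\tfrac12\sqrt\gamma N+4\sqrt\gamma N+2s_N+5\ \le\ \tfrac N4+5\eta N+2s_N+5. \tag{9}$$

## The upper bound $n/8+o(n)$

This last step feeds the two cases into Lemma 2. By (6) and (9), in both cases there is a scheme that serves all pairs $x\not\le y$ and has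
$$c_z\ \le\ \tfrac N4+5\eta N+\sqrt N+2s_N+5\qquad\text{for all }z\in X .$$
Lemma 2 gives
$$i(P)\ \le\ \tfrac N8+\tfrac52\eta N+\tfrac12\sqrt N+s_N+4 .$$
Here $\eta N=O\big(N/(\log N)^{1/6}\big)$, and both $\sqrt N$ and $s_N=\sqrt{2N\ln(2N)}$ are of smaller order. The constants do not depend on $P$, so
$$f(N)\ \le\ \frac N8+O\!\left(\frac N{(\log N)^{1/6}}\right).$$
Together with the lower bound from random subsets this proves Theorem 2. $\blacksquare$
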